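
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Discriminant complements of the space curve singularities $T_7$, $T_8$, $T_9$ are not aspherical}


\begin{abstract}
We show that the complement of the discriminant in the base of the semi-universal deformation of each of the simple space curve singularities $T_7$, $T_8$, $T_9$ (also labeled $E_6[*]$, $E_7[*]$, $E_8[*]$) is not an Eilenberg--MacLane space $K(\pi,1)$. More generally, for the singularity $(x^2+y^q+z^r,\,yz)$ with $q,r\ge 3$ and Tjurina number $\tau$, the fundamental group of the discriminant complement contains $\mathbf Z^{\tau+1}$, while the complement is a Stein manifold of dimension $\tau$.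
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $(X_0,0)$ be the germ of a complex analytic complete intersection with isolated singularity. A \emph{deformation} of $(X_0,0)$ is a flat holomorphic map germ $\Phi:(\mathcal X,0)\to(S,0)$ together with an isomorphism of $(X_0,0)$ with the special fiber $(\Phi^{-1}(0),0)$. Every such $(X_0,0)$ has a \emph{semi-universal} deformation: every other deformation is obtained from it by a base change whose differential is unique. The points of $S$ with singular fiber form the \emph{discriminant} $D\subset S$, a hypersurface. We let $S$ also denote a small ball representing the base; by the local conic structure of $D$ the homotopy type of $S\setminus D$ does not depend on the choice.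

Over $S\setminus D$ the fibers form a bundle of Milnor fibers, and one asks whether the topology of $S\setminus D$ is captured by its fundamental group, that is, whether $S\setminus D$ is a $K(\pi,1)$: a connected space with $\pi_i=0$ for all $i\ge 2$. For the node $x^2+y^2=s$ the complement is $\mathbf C\setminus\{0\}$. For the cusp, with semi-universal deformation $X^2+v^3+Av+B=0$, it is the complement of $4A^3+27B^2=0$ in $\mathbf C^2$. The map
\[
\mathbf C^*\times\{4A^3+27B^2=1\}\to \mathbf C^2\setminus\{4A^3+27B^2=0\},\qquad (\lambda,(A,B))\mapsto(\lambda^4A,\lambda^6B),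
\]
is a finite covering, and $\{4A^3+27B^2=1\}$ is a smooth affine curve, whose components have contractible universal covers. So this complement is a $K(\pi,1)$. Its group is the braid group $B_3$ on the three roots of $v^3+Av+B$.

We consider the space curve singularities
\[
Y_{q,r}:\qquad x^2+y^q+z^r=0,\quad yz=0\qquad\text{in }(\mathbf C^3,0),\qquad q,r\ge 2 .
\]
In Giusti's classification of simple space curve singularities, $Y_{2,\mu-3}$ is $S_\mu$ ($\mu\ge5$), and
\[
T_7=Y_{3,3},\qquad T_8=Y_{3,4},\qquad T_9=Y_{3,5}.
\]
Under another labeling $S_\mu$ is $D_{k}[*]$ with $k=\mu-1$, and $T_7,T_8,T_9$ are $E_6[*],E_7[*],E_8[*]$. It is known that for every $S_\mu$, $\mu\ge5$, the complement $S\setminus D$ is a $K(\pi,1)$. The question, posed in \cite{TE}, is whether this is also true for $T_7,T_8,T_9$. The cases above suggest a positive answer; the answer is negative.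

\begin{theorem}\label{thm:main}
Let $S$ be the base of the semi-universal deformation of $Y_{q,r}$ and $D\subset S$ its discriminant; $\tau=\dim S=q+r+1$.
\begin{enumerate}
\item[(a)] If $q,r\ge3$, then $\pi_1(S\setminus D)$ contains a subgroup isomorphic to $\mathbf Z^{\tau+1}$. Hence $\pi_i(S\setminus D)\neq0$ for some $2\le i\le\tau$, and $S\setminus D$ is not a $K(\pi,1)$.
\item[(b)] For $T_7,T_8,T_9$ (where $\tau=\mu=7,8,9$) one has $\pi_i(S\setminus D)\ne0$ for some $2\le i\le \mu-1$.
\item[(c)] Together with the quoted result on $S_\mu$: for all $q,r\ge2$, the space $S\setminus D$ is a $K(\pi,1)$ if and only if $\min(q,r)=2$.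
\end{enumerate}
\end{theorem}

In particular $S\setminus D$ is not a $K(\pi,1)$ for any of $E_6[*]$, $E_7[*]$, $E_8[*]$.

\subsection{The obstruction: too large a torus}

\begin{lemma}\label{lem:obstruction}
Let $M$ be a connected Stein manifold of complex dimension $n\ge 2$ such that $\pi_1(M)$ contains a subgroup $A\cong\mathbf Z^{n+1}$. Then $\pi_i(M)\neq0$ for some $2\le i\le n$.
\end{lemma}

\begin{proof}
Let $\hat M\to M$ be the covering with $\pi_1(\hat M)=A$. A covering of a Stein manifold is Stein, so by the theorem of Andreotti and Frankel $\hat M$ has the homotopy type of a CW complex of dimension at most $n$, and $H_{n+1}(\hat M)=0$. Suppose $\pi_i(M)=0$ for $2\le i\le n$. Then the map $\hat M\to K(A,1)=(S^1)^{n+1}$ inducing the identity on $\pi_1$ is an isomorphism on $\pi_i$ for $i\le n$ and onto on $\pi_{n+1}$. By Whitehead's theorem it is onto on $H_{n+1}$, which is impossible because $H_{n+1}((S^1)^{n+1})=\mathbf Z$.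
\end{proof}

For the cusp there is, by the lemma, no such torus: $B_3$ contains $\mathbf Z^2$, generated by a standard generator and a central element, but no $\mathbf Z^3$. How can the rank exceed the dimension? The smallest case in which the mechanism is visible is a plane with three lines.

\begin{example}\label{ex:toy}
The torus $(\mathbf C^*)^3$ is a $K(\mathbf Z^3,1)$. Its slice by the plane $x+y+z=1$ is
\[
U=\{(x,y)\in\mathbf C^2:\ x\ne0,\ y\neq0,\ x+y\ne1\}.
\]
We claim $\pi_1(U)=\mathbf Z^3$; as $U$ is affine of dimension $2$, Lemma~\ref{lem:obstruction} gives $\pi_2(U)\ne0$. Let $U^\circ=U\setminus\{x=1\}$. It is a bundle over $\mathbf C\setminus\{0,1\}$ by the coordinate $x$, with fiber $\mathbf C\setminus\{0,1-x\}$ and section $y=2+|x|$. So $\pi_1(U^\circ)$ is generated by loops $\alpha,\beta$ in the fiber over $x=\frac12$ around the two missing points, and by the lifts $\gamma_0,\gamma_1$, by the section, of the circles $|x|=\frac12$ and $|x-1|=\frac12$. When $x$ runs along $|x|=\frac12$, the point $1-x$ stays in the disc $|y-1|\le\frac12$, which does not contain $0$; so $\gamma_0$ commutes with $\alpha,\beta$. When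 $x$ runs along $|x-1|=\frac12$, the two missing points make a full turn around each other, and $\gamma_1$ acts on $\alpha,\beta$ as conjugation by $(\alpha\beta)^{\pm1}$. The section extends over $x=1$, so $\gamma_1$ is a meridian of the smooth connected divisor $\{x=1\}\subset U$, and passing from $U^\circ$ to $U$ adds the relation $\gamma_1=1$. Hence $\alpha,\beta$ commute, and $\pi_1(U)$ is abelian, generated by $\alpha,\beta,\gamma_0$. The winding numbers of $x$, $y$, $x+y-1$ show that it is $\mathbf Z^3$.
\end{example}

So a sufficiently general slice of an aspherical space may keep its fundamental group and lose a dimension.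

\subsection{Where such a slice occurs in the deformation of $T_7$}\label{ss:idea}

Consider the fiber
\begin{equation}\label{eq:twocusps}
yz=\tfrac14,\qquad x^2+y^3+z^3+\tfrac34(y+z)=0 ,
\end{equation}
of the semi-universal deformation of $T_7$ (equation \eqref{eq:family} below). Since $y^3+z^3+3yz(y+z)=(y+z)^3$, the second equation is $x^2+(y+z)^3=0$ on $yz=\frac14$. With $y\in\mathbf C^*$ as coordinate on $yz=\frac14$, $x=0$, we have $y+z=(4y^2+1)/4y$, which has simple zeros at $y=\pm i/2$. So the curve has exactly two singular points, both ordinary cusps, $(0,\pm\frac i2,\mp\frac i2)$.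

The curve \eqref{eq:twocusps} is symmetric under $y\leftrightarrow z$. We shall see that the symmetric fibers are double covers of plane cubics $X^2+v^3+Av+B=0$, branched where a function $f=v^2+\cdots$ with a pole of order $4$ at infinity vanishes. By Abel's theorem the four zeros of $f$ have sum zero in the group law. When the cubic degenerates to the cusp $X^2+v^3=0$, whose smooth part is the additive group $\mathbf C$ with origin at infinity, the fiber acquires two cusps, one on each sheet. So the fibers with two cusps obtained in this way are parametrized by
\[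
\mathcal N=\{p\in(\mathbf C^*)^4:\ p_i\ne p_j \ (i\neq j),\ p_1+p_2+p_3+p_4=0\},
\]
a hyperplane slice of a space of configurations of four points in $\mathbf C^*$. The configuration space has dimension $4$ and its group contains $\mathbf Z^4$. The slice has dimension $3$, but, as in Example~\ref{ex:toy}, the same group. Near a fiber with two cusps the discriminant complement is, up to homotopy, a product of two copies of the complement for the cusp, each of dimension $2$ with $\mathbf Z^2\subset B_3$. One therefore expects commuting elements of total rank $4+2+2=8$ in a space of dimension $3+2+2=7$.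

Two things must be proved: that these elements commute in the global group, and that they are independent there. Commutation is shown by transporting the local groups along the stratum $\mathcal N$. Independence is detected by the monodromy: the elements act on the Milnor fiber as multitwists along the curves of one pants decomposition. All $q,r\ge3$ then follow by induction; each step adds one pair of pants to the fiber, one dimension to the base, and one element to the torus.

Section~\ref{sec:family} describes the family, Section~\ref{sec:twists} the monodromy. Sections~\ref{sec:theta}--\ref{sec:eight} treat $T_7$, Section~\ref{sec:induction} is the induction, and Section~\ref{sec:end} concludes.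

\section{The family}\label{sec:family}

\subsection{The semi-universal deformation}

Let $\mathcal O$ be the ring of germs of holomorphic functions at $0\in\mathbf C^3$. For a complete intersection curve given by $g=(g_1,g_2)$, let $T^1$ be the quotient of $\mathcal O^2$ by the $\mathcal O$-submodule generated by the partial derivatives of $g$ and by $(g_i,0)$, $(0,g_i)$, $i=1,2$. If $h^{(1)},\dots,h^{(\tau)}$ represent a basis of the vector space $T^1$, then $g+\sum s_kh^{(k)}=0$ is a semi-universal deformation, with base $(\mathbf C^\tau,0)$; see \cite{Lo}.

\begin{lemma}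
For $q,r\ge2$ the semi-universal deformation of $Y_{q,r}$ is
\begin{equation}\label{eq:family}
yz=a+bx,\qquad x^2+y^q+z^r+c_0+\sum_{i=1}^{q-1}c_iy^i+\sum_{j=1}^{r-1}d_jz^j=0 ,
\end{equation}
with base of dimension $\tau=q+r+1$.
\end{lemma}

\begin{proof}
Here $g=(x^2+y^q+z^r,\,yz)$, with derivatives $(2x,0)$, $(qy^{q-1},z)$, $(rz^{r-1},y)$. So in $T^1$ we have $(xh,0)=0$ for all $h$, and
\[
(0,z)=-q(y^{q-1},0),\qquad (0,y)=-r(z^{r-1},0).
\]
Multiplying these by $y$ and $z$ respectively, and using $(0,yz)=0$, gives $(y^q,0)=(z^r,0)=0$. Multiplying the first by $z$ and the second by $y$, and using $(yz,0)=0$, gives $(0,z^2)=(0,y^2)=0$; multiplying them by $x$ gives $(0,xz)=(0,xy)=0$. Then $(0,g_1)=0$ gives $(0,x^2)=0$. So $T^1$ is spanned by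
\[
(1,0),\quad (y^i,0)\ (1\le i<q),\quad (z^j,0)\ (1\le j<r),\quad (0,1),\quad (0,x).
\]
Consider the following functionals of $(h,k)\in\mathcal O^2$, where brackets denote coefficients: $[1]h$, $[y^i]h$ for $1\le i\le q-2$, $[z^j]h$ for $1\le j\le r-2$, $[1]k$, $[x]k$, and
\[
[y^{q-1}]h-q[z]k,\qquad [z^{r-1}]h-r[y]k .
\]
All vanish on $\mathcal O(2x,0)$. On $(qy^{q-1}m,zm)$ the first of the last two has value $q\,m(0)-q\,m(0)=0$ and the others are $0$; by symmetry they all vanish on $\mathcal O(rz^{r-1},y)$. They vanish on $(g_1m,0)$ and $(g_2m,0)$, as these involve no monomial $y^i$, $i<q$, or $z^j$, $j<r$, in the first entry, and on $(0,g_1m)$, $(0,g_2m)$, as these involve none of $1,x,y,z$ in the second entry. So they are functionals on $T^1$, and they are dual to the spanning elements, which are therefore a basis.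
\end{proof}

Let $X_s\subset\mathbf C^3$ be the affine curve \eqref{eq:family} with parameter $s\in\mathbf C^\tau$. The group $\mathbf C^*$ acts on $\mathbf C^3$ with weights $(qr,2r,2q)$ on $(x,y,z)$ and diagonally on the parameters with weights
\[
a:\ 2(q+r),\qquad b:\ 2(q+r)-qr,\qquad c_0:\ 2qr,\qquad c_i:\ 2r(q-i),\qquad d_j:\ 2q(r-j),
\]
so that $\lambda\cdot X_s=X_{\lambda\cdot s}$. Only the weight of $b$ can fail to be positive. For $q=3$ it is $6-r$; so for $T_7,T_8,T_9$ all weights are positive. In general we use only the action of the circle $S^1\subset\mathbf C^*$, which preserves balls about $0$ in $\mathbf C^\tau$.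

\subsection{Milnor fibers}\label{ss:milnor}

Let $n=|x|^4+|y|^{2q}+|z|^{2r}$. Then $n(\lambda\cdot P)=|\lambda|^{4qr}n(P)$. Since $X_0$ is $\mathbf C^*$-invariant and $n$ increases along its $\mathbf R_{>0}$-orbits, $X_0\setminus0$ is transverse to all level sets of $n$. Fix $0<\varepsilon'<\varepsilon$ and put $\mathbb B=\{n\le\varepsilon\}$; it is $S^1$-invariant. Let $S$ be a ball about $0$ so small that for $s\in S$ the curve $X_s$ is smooth along, and transverse to, $\{n=e\}$ for all $\varepsilon'\le e\le\varepsilon$. The discriminant $D\subset S$ is the set of $s$ for which $X_s\cap\mathbb B$ is singular, and for $s\in S\setminus D$ the surface $F_s=X_s\cap\mathbb B$ is the Milnor fiber, a compact connected surface with boundary. We use two standard facts \cite{Lo}, valid for $S$ small enough.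

\begin{itemize}
\item $D$ is a hypersurface $\{h=0\}$.
\item \emph{Openness of versality.} Let $s\in S$, let $x_1,\dots,x_k$ be the singular points of $X_s\cap\mathbb B$, and let $(S_i,0)$ be the base of the semi-universal deformation of $(X_s,x_i)$, with discriminant $D_i$. Then the classifying map $(\varphi_1,\dots,\varphi_k):(S,s)\to\prod(S_i,0)$ is a submersion, and $D=\bigcup\varphi_i^{-1}(D_i)$ near $s$.
\end{itemize}

\subsection{Positive weights: the global family}

\begin{lemma}\label{lem:global}
Suppose all weights are positive, let $S$ be as in \S\ref{ss:milnor}, and let $D\subset\mathbf C^\tau$ denote the set of all $s$ with $X_s$ singular.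
\begin{enumerate}
\item[(i)] For $s\in S$ the singular points of $X_s$ lie in the interior of $\mathbb B$, so $D\cap S$ is the discriminant. For $s\in S\setminus D$ the curve $X_s$ is $F_s$ with open collars attached.
\item[(ii)] The inclusion $S\setminus D\subset\mathbf C^\tau\setminus D$ is a homotopy equivalence.
\item[(iii)] The curves $X_s$ form a locally trivial bundle over $\mathbf C^\tau\setminus D$. Every bounded set $Q\subset\mathbf C^\tau$ is contained in a contractible open set over which, for some $e>0$, the parts $X_s\cap\{n\ge e\}$ are smooth and form a trivial family of ends $\partial\times[e,\infty)$, with $n$ as second coordinate. In particular the singular points of $X_s$, $s\in Q$, lie in the compact set $\{n\le e\}$.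
\item[(iv)] Openness of versality holds at every $s\in\mathbf C^\tau$, with all singular points of $X_s$.
\item[(v)] $D=\{h=0\}$ for a quasi-homogeneous polynomial $h$ of positive degree.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $s\in S$ and $P\in X_s$ with $n(P)\ge\varepsilon$. Choose $0<\lambda\le1$ with $\lambda\cdot P\in\partial\mathbb B$. Since the weights are positive, $\lambda\cdot s\in S$, so $X_{\lambda\cdot s}$ is smooth and transverse to $\partial\mathbb B$ at $\lambda\cdot P$; hence $X_s$ is smooth at $P$ and transverse there to the level set of $n$. As $n$ is proper on $X_s$, this proves (i). It also shows that $(s,n)$ is a proper submersion from $\{(P,s):s\in S,\,P\in X_s,\,n(P)\ge\varepsilon'\}$ to $S\times[\varepsilon',\infty)$, hence a trivial bundle. With Ehresmann's theorem in $\mathbb B$ this gives (iii) over $S$. Every bounded set of parameters lies in $\lambda^{-1}\cdot S$ for some $\lambda>0$, which proves (iii) and (iv) in general. For (ii): $\lambda\cdot(S\setminus D)\subset S\setminus D$ for $0<\lambda\le1$, and every compact subset of $\mathbf C^\tau\setminus D$ is moved into $S\setminus D$ by a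 small $\lambda$. So the inclusion induces isomorphisms on homotopy groups.

For (v), let $h_0$ be a reduced equation of $D$ near $0$ and $h$ its part of lowest weight, of weight $N$; as $h_0(0)=0$, $N>0$. For $s\in D$ near $0$ we have $h_0(\lambda\cdot s)=0$ for $0<\lambda\le1$, hence $h(s)=\lim_{\lambda\to0}\lambda^{-N}h_0(\lambda\cdot s)=0$. So $h=e\,h_0$ with $e$ holomorphic. If $e(0)=0$, all parts of $e\,h_0$ would have weight $>N$. So $e$ is a unit, and $D=\{h=0\}$ near $0$, hence everywhere by scaling. As the weights are positive, $h$ is a polynomial.
\end{proof}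

\section{Monodromy and twists}\label{sec:twists}

\subsection{Mapping class groups}

For a compact connected oriented surface $F$ let $\mathrm{Mod}(F,\partial F)$ be the group of orientation-preserving homeomorphisms fixing $\partial F$ pointwise, up to isotopy rel $\partial F$. Let $\mathrm{Mod}(F^\circ)$ be the mapping class group of the interior, with orientation-preserving mapping classes fixing each end. $T_c$ denotes the Dehn twist along $c$. We use the following facts \cite[Lemma 3.17, Prop.~3.19, Prop.~4.12]{FM}.

\begin{enumerate}
\item[(M1)] If $F$ has negative Euler characteristic, the kernel of $\mathrm{Mod}(F,\partial F)\to\mathrm{Mod}(F^\circ)$ is free abelian on the twists along the boundary components.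
\item[(M2)] Let disjoint simple closed curves cut $F$ into pairs of pants, and let $\mathcal C$ be the set of these cutting curves together with the boundary components of $F$. Then the twists $T_c$, $c\in\mathcal C$, are a basis of a free abelian subgroup of $\mathrm{Mod}(F,\partial F)$, and those along cutting curves are a basis of a free abelian subgroup of $\mathrm{Mod}(F^\circ)$.
\item[(M3)] If $a,b$ meet once, transversally, in a one-holed torus $T$, then $(T_aT_b)^6=T_{\partial T}$.
\end{enumerate}

To deduce (M2): a disc bounded by a cutting curve, or an annulus cobounded by two elements of $\mathcal C$, would be a union of pieces of Euler characteristic $-1$, which is impossible. So the cutting curves are essential, not parallel to the boundary and pairwise non-isotopic, and \cite[Lemma 3.17]{FM} gives the statement in $\mathrm{Mod}(F^\circ)$; (M1) adds the boundary twists. We call $\mathcal C$ a \emph{pants system} of $F$.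

The boundary family $\{\partial F_s\}_{s\in S}$ is trivial over the contractible ball $S$, and its trivialization is unique up to isotopy. So there is a monodromy homomorphism
\[
\rho:\pi_1(S\setminus D,s)\to\mathrm{Mod}(F_s,\partial F_s).
\]

\subsection{The orbit loop}

The circle action provides one element of $\pi_1$ for free.

\begin{lemma}\label{lem:orbit}
Let $s\in S\setminus D$ and let $\zeta$ be the loop $\theta\mapsto e^{i\theta}\cdot s$, $0\le\theta\le2\pi$. Then $\zeta$ is central in $\pi_1(S\setminus D,s)$, and $\rho(\zeta)=\prod_kT_{\partial_k}^{n_k}$, the product over all boundary components of $F_s$, with all $n_k\ne0$.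
\end{lemma}

\begin{proof}
For a loop $\gamma$ at $s$, the torus map $(\theta,\theta')\mapsto e^{i\theta}\cdot\gamma(\theta')$ shows that $\zeta$ commutes with $\gamma$. On $F_s$ the loop acts by $e^{i\theta}$, which is the identity at $\theta=2\pi$. What has to be computed is the correction needed to fix the boundary.

Let $N_s=X_s\cap\{\varepsilon'\le n\le\varepsilon\}$ and let $N$ be the union of the $N_s$, $s\in S$, in the total space. The map $(\Phi,n):N\to S\times[\varepsilon',\varepsilon]$, where $\Phi$ is the projection to $S$, is a proper submersion; $\Phi$ is $S^1$-equivariant and $n$ is $S^1$-invariant. Splittings of its differential form an affine space, so averaging one over $S^1$ gives an equivariant splitting. Lift the radial paths $\theta'\mapsto\theta's$, $0\le\theta'\le1$, with zero $n$-component. Radial scaling in $S$ commutes with $S^1$, so this gives a trivialization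
\[
\Psi:N_0\times S\to N,\qquad \Psi(\lambda\cdot m,\lambda\cdot s)=\lambda\cdot\Psi(m,s)\quad(\lambda\in S^1),
\]
preserving $n$. Let $L=X_0\cap\partial\mathbb B$. The $\mathbf R_{>0}$-action gives an equivariant identification $N_0\cong L\times[0,1]$, with $L\times1$ on $\partial\mathbb B$. We use $\Psi$ on $\{n=\varepsilon\}$ to trivialize the boundary family.

Let $\chi:[0,1]\to[0,1]$ be smooth, $0$ near $0$ and $1$ near $1$. Define $g_\theta:F_s\to F_{e^{i\theta}\cdot s}$ as multiplication by $e^{i\theta}$ outside $N_s$, and on $N_s$ by
\[
\Psi((\ell,\varrho),s)\mapsto\Psi\bigl((e^{i\theta(1-\chi(\varrho))}\cdot\ell,\varrho),e^{i\theta}\cdot s\bigr).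
\]
Where $\chi=0$ this is multiplication by $e^{i\theta}$, by equivariance; where $\chi=1$ it is compatible with the boundary trivialization. So $\rho(\zeta)$ is the class of $g_{2\pi}$. Since the weights are integers, $g_{2\pi}$ is the identity except on the collar, where it is $(\ell,\varrho)\mapsto(e^{-2\pi i\chi(\varrho)}\cdot\ell,\varrho)$. Each branch of $X_0$ minus the origin is one $\mathbf C^*$-orbit, so each component of $L$ is one $S^1$-orbit, with finite stabilizer of some order $m_k\ge1$. Hence $g_{2\pi}$ is an $m_k$-fold twist in the corresponding collar (of the same handedness for all $k$).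
\end{proof}

\subsection{The statement to be proved}

\begin{definition}
For $q,r\ge 2$ let $H(q,r)$ be the statement: \emph{there are $\tau+1$ pairwise commuting elements of $\pi_1(S\setminus D)$ whose images under $\rho$ are products of powers of twists along the curves of one pants system $\mathcal C$ of $F$, and these images generate a free abelian group of rank $\tau+1$.}
\end{definition}

$H(q,r)$ implies $\mathbf Z^{\tau+1}\subset\pi_1(S\setminus D)$, since an abelian group that is generated by $\tau+1$ elements and surjects onto $\mathbf Z^{\tau+1}$ is isomorphic to $\mathbf Z^{\tau+1}$. The condition on twists is what makes the induction of Section~\ref{sec:induction} work.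

\begin{proposition}\label{prop:H}
$H(q,r)$ holds for all $q,r\ge3$.
\end{proposition}

\section{Symmetric curves and the two-cusp stratum of $T_7$}\label{sec:theta}

In Sections \ref{sec:theta}--\ref{sec:eight} we have $q=r=3$, $\tau=7$, all weights are positive, and $D\subset\mathbf C^7$ is as in Lemma~\ref{lem:global}.

\subsection{Symmetric curves as double covers}

Let $\mathcal L\cong\mathbf C^5$ be the locus $c_1=d_1$, $c_2=d_2$ of curves invariant under $y\leftrightarrow z$. Put $u=y+z$ and $\delta=y-z$. Since $y^3+z^3=u^3-3yzu$, $y^2+z^2=u^2-2yz$ and $yz=a+bx$, the equations become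
\[
x^2+u^3-3(a+bx)u+c_2(u^2-2a-2bx)+c_1u+c_0=0,\qquad \delta^2=u^2-4a-4bx .
\]
The terms of the first equation containing $x$ are $x^2-(3bu+2bc_2)x$. Put
\[
X=x-\tfrac12(3bu+2bc_2),\qquad \kappa=\tfrac13\bigl(c_2-\tfrac94b^2\bigr),\qquad v=u+\kappa .
\]
Completing the square, the first equation is $X^2+u^3+3\kappa u^2+C_1u+C_0=0$ with $C_1=c_1-3a-3b^2c_2$ and $C_0=c_0-2ac_2-b^2c_2^2$. Completing the cube and substituting in the second equation we get
\begin{equation}\label{eq:sym}
E:\ X^2+v^3+Av+B=0,\qquad \delta^2=f:=v^2+\alpha_3X+\alpha_2v+\alpha_0,
\end{equation}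
with
\begin{gather*}
\alpha_3=-4b,\qquad \alpha_2=-2\kappa-6b^2=-\tfrac23c_2-\tfrac92b^2,\qquad \alpha_0=-4a+\kappa^2+6b^2\kappa-4b^2c_2,\\
A=C_1-3\kappa^2,\qquad B=C_0-\kappa C_1+2\kappa^3 .
\end{gather*}
These formulas determine successively $b,c_2,a,c_1,c_0$ by polynomials in $\alpha_3,\alpha_2,\alpha_0,A,B$. So $(\alpha_3,\alpha_2,\alpha_0,A,B)$ are global coordinates on $\mathcal L$: every cubic $E$ and every $f$ of the form \eqref{eq:sym} occurs exactly once.

The curve \eqref{eq:sym} is a double cover of $E$. At a point with $\delta\neq0$ it is locally isomorphic to $E$; at a point with $\delta=0$ it is smooth iff $dE\wedge df\ne0$, where $dE$ is the differential of the equation of $E$. So it is smooth iff $E$ is smooth and $f|_E$ has only simple zeros.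

For arbitrary $s\in\mathbf C^7$ we define $s$-dependent affine coordinates $(X,v,\delta)$ on $\mathbf C^3$ by the same formulas, with $c_2$ replaced by $\frac12(c_2+d_2)$.

\subsection{Prescribing the branch points}

We now write the branch points of the cover in the uniformizing parameter of $E$, in a way that survives the degeneration of $E$ to the cusp. For $g=(g_2,g_3)$ let $\sigma(t)=\sigma(t;g)$ and $\wp(t)=\wp(t;g)$ be the Weierstrass functions. We recall: $\sigma$ is entire in $(t,g_2,g_3)$ and odd in $t$ with $\sigma=t+O(t^5)$; $\wp=-(\log\sigma)''$, $\wp'^2=4\wp^3-g_2\wp-g_3$. For $g_2^3\ne27g_3^2$ the zeros of $\sigma$ are simple and are exactly the periods, and $\sigma(t+\omega)=\pm e^{\eta_\omega(t+\omega/2)}\sigma(t)$ for each period $\omega$, with a constant $\eta_\omega$ and a sign depending only on $\omega$. For $g=0$: $\sigma=t$ and $\wp=t^{-2}$.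

Put $A=-g_2/4$, $B=g_3/4$, $v=-\wp(t)$, $X=-\frac12\wp'(t)$. Then $X^2=\wp^3-\frac{g_2}4\wp-\frac{g_3}4=-v^3-Av-B$, so this parametrizes the cubic $E=E_g$, with $t=0$ at infinity. For $g=0$ it is $v=-t^{-2}$, $X=t^{-3}$, with the cusp of $E_0$ at $t=\infty$. The discriminant $4A^3+27B^2=\frac1{16}(27g_3^2-g_2^3)$ vanishes on
\[
\Delta=\{g_2^3=27g_3^2\}.
\]
So, in the coordinates $g$, the family $E_g$ is a semi-universal deformation of the cusp $A_2$ with discriminant $\Delta$.

For $p\in\mathcal N$ (see \S\ref{ss:idea}) let
\[
f_{p,g}(t)=\frac{\prod_{i=1}^4\sigma(t-p_i)}{\sigma(t)^4\prod_{i=1}^4\sigma(-p_i)},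
\]
defined when $\prod\sigma(p_i;g)\ne0$, in particular for $g$ near $0$. Let $g\notin\Delta$. Under $t\mapsto t+\omega$ the numerator is multiplied by $e^{\eta_\omega(4t-\sum p_i+2\omega)}$ and $\sigma(t)^4$ by $e^{\eta_\omega(4t+2\omega)}$. \emph{Because $\sum p_i=0$}, the function $f_{p,g}$ is elliptic; this is where the slice comes from. Modulo periods its only pole is $t=0$, with leading term $t^{-4}$. As $v^2,X,v,1$ have leading terms $t^{-4},t^{-3},-t^{-2},1$, subtracting multiples of them successively leaves an elliptic function with at most a simple pole and zero constant term, which is $0$. So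
\[
f_{p,g}=v^2+\alpha_3X+\alpha_2v+\alpha_0 .
\]
The coefficients are read off from the Laurent expansion at $t=0$, so they are holomorphic in $(p,g)$, also at $g\in\Delta$, and the identity persists there by continuity. Hence
\[
\Theta(p,g)=(\alpha_3,\alpha_2,\alpha_0,A,B)\in\mathcal L\subset\mathbf C^7
\]
is holomorphic on a neighborhood of $\mathcal N\times\{0\}$. Put $s_p=\Theta(p,0)$, and for $c>0$
\[
G_c=\{|g_2|^3+|g_3|^2<c\},\qquad \lambda\cdot g=(\lambda^4g_2,\lambda^6g_3).
\]
For $0<\lambda\le1$, $g\mapsto\lambda\cdot g$ maps $G_c$ and $\Delta$ into themselves. So $G_c$ is contractible, $G_{c'}\setminus\Delta\subset G_c\setminus\Delta$ is a homotopy equivalence for $c'<c$, and $\pi_1(G_c\setminus\Delta)\cong B_3$ via the roots of $v^3+Av+B$.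

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(i)] For $p\in\mathcal N$ the curve $X_{s_p}$ has exactly two singular points, at $X=v=0$, $\delta^2=1/\prod p_i$. Both are ordinary cusps.
\item[(ii)] Near each of these cusps, the deformation $X_{\Theta(p,g)}$ with parameter $g$ is isomorphic to $E_g$ near $X=v=0$.
\item[(iii)] For every compact $K\subset\mathcal N$ there is $c>0$ such that $\Theta$ is defined on $K\times G_c$ and $\Theta(p,g)\notin D$ for $p\in K$, $g\in G_c\setminus\Delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $g=0$, $f_{p,0}=t^{-4}\prod(1-t/p_i)$ has simple zeros at the four points $p_i$ of the smooth part of $E_0$, and its value at the cusp $t=\infty$ is $\alpha_0=1/\prod p_i\neq0$. So \eqref{eq:sym} is smooth except over the cusp. There, for $g$ near $0$, $\delta=\pm\sqrt{f}$ is a holomorphic function of $(X,v)$ on each sheet, so the sheet is isomorphic to $E_g$. This proves (i) and (ii). For (iii): as $g\to0$, $\sigma(t;g)\to t$ uniformly on compact sets, so $\prod\sigma(p_i;g)\ne0$ for $p\in K$ and $g$ near $0$, and by Rouch\'e's theorem the shortest nonzero period tends to $\infty$. For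 $g\in G_c\setminus\Delta$ with $c$ small, the points $p_i$, $p\in K$, are therefore distinct and nonzero modulo periods. So $E_g$ is smooth, and $f_{p,g}$ has four simple zeros on it.
\end{proof}

\begin{example}\label{ex:p0}
Let $p^0=(1,i,-1,-i)$. Then $\prod p^0_i=-1$ and $f_{p^0,0}=t^{-4}-1=v^2-1$. So $\alpha_3=\alpha_2=A=B=0$, $\alpha_0=-1$, that is, $b=c_2=c_0=0$, $a=\frac14$, $c_1=\frac34$: $X_{s_{p^0}}$ is the curve \eqref{eq:twocusps}, with $X=x$, $v=y+z$ and cusps at $\delta=\pm i$.
\end{example}

To label the two cusps we pass to the double cover
\[
\widetilde{\mathcal N}=\{(p,w):p\in\mathcal N,\ w^2=\textstyle\prod p_i\}.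
\]
We write $p$ for its points. The cusp of $X_{s_p}$ with $\delta=\pm1/w$ is called $P_\pm(p)$. We lift $p^0$ by $w=-i$, so that $P_\pm(p^0)$ has $\delta=\pm i$.

\section{Four points with sum zero}\label{sec:conf}

Let $\mathcal P=\{p\in(\mathbf C^*)^4:p_i\ne p_j\ (i\ne j)\}$, so $\mathcal N=\mathcal P\cap\{\sum p_i=0\}$.

\begin{lemma}\label{lem:lefschetz}
The inclusion induces an isomorphism $\pi_1(\mathcal N)\to\pi_1(\mathcal P)$.
\end{lemma}

\begin{proof}
$\mathcal P$ is the complement of the hyperplanes $p_i=0$, $p_i=p_j$. It is invariant under $\mathbf C^*$, as is $\mathcal N$, and the function $p_1\neq0$ trivializes both $\mathbf C^*$-bundles over their projectivizations compatibly. So it suffices to compare the complement of the projectivized arrangement in $\mathbf P^3$ with its section by the plane $H_0=\{\sum p_i=0\}$.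

The Zariski--Lefschetz theorem \cite{HL} says that for all planes $H$ in some nonempty Zariski open set the inclusion $H\setminus(\text{arrangement})\subset\mathbf P^3\setminus(\text{arrangement})$ induces an isomorphism on $\pi_1$. We must see that $H_0$ is general enough. The flats (intersections of hyperplanes) of the arrangement correspond to partitions of $\{0,1,\dots,4\}$, with $p_0=0$: the coordinates are constant on blocks. On a flat whose blocks not containing $0$ are $B_1,\dots,B_d$, $d\ge1$, with values $t_1,\dots,t_d$, we have $\sum p_i=\sum_k|B_k|t_k\not\equiv0$. So $H_0$ contains no flat, not even a point, and is transverse to all strata. Every flat contains a $0$-dimensional one, so the planes containing no flat are those avoiding the finitely many $0$-dimensional flats. They form the complement of finitely many planes in the dual projective space, which is connected and meets the Zariski open set of the theorem. By Thom's isotopy lemma the sections of the arrangement by these planes form a locally trivial family of pairs. Hence, along a path of such planes, the inclusions of the complements into that of $\mathbf P^3$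 are homotopic after identifying their sources, and the isomorphism for one plane gives it for all, in particular for $H_0$.
\end{proof}

The theorem needs a section of dimension at least $2$ in projective space; four is the smallest number of points for which the slice $\sum p_i=0$ has this property.

We now choose a torus in $\pi_1(\mathcal P,p^0)$, $p^0=(1,i,-1,-i)$; see Figure~\ref{fig}, left. Let $\mathbb D\not\ni0$ be a closed disc neighborhood of the arc $1\to i\to-1\to-i$ of the unit circle, and let $\mathbb D_{12},\mathbb D_{34}$ be disjoint closed disc neighborhoods, in the interior of $\mathbb D$, of the quarter circles $1\to i$ and $-1\to-i$. Identify each of these discs with a round disc. By a \emph{full rotation} of a disc we mean the isotopy $R_\theta$, $0\le\theta\le2\pi$, that rotates a concentric smaller disc, the core, by $\theta$ and tapers to the identity near the boundary; $R_{2\pi}$ is a Dehn twist along a curve parallel to the boundary. We take the points $1,i$ in the core of $\mathbb D_{12}$, $-1,-i$ in the core of $\mathbb D_{34}$, and both discs in the core of $\mathbb D$. Let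
\[
A_{12},\ A_{34},\ Z\ \in\ \pi_1(\mathcal P,p^0)
\]
be given by full rotations of $\mathbb D_{12}$, $\mathbb D_{34}$ and $\mathbb D$. They commute: the first two have disjoint supports, and for a loop $\gamma$ of configurations in the core of $\mathbb D$ the torus $(\theta,\theta')\mapsto R_\theta\gamma(\theta')$ shows that $Z$ commutes with $\gamma$.

By Lemma~\ref{lem:lefschetz} they correspond to \emph{commuting} elements $a_{12},a_{34},z\in\pi_1(\mathcal N,p^0)$. The winding number of each $p_i$ about $0$ along them may be computed in $\mathcal P$, where it is $0$ since $0\notin\mathbb D$. So $\prod p_i$ has winding number $0$ as well, and $a_{12},a_{34},z$ lift to commuting elements of $\pi_1(\widetilde{\mathcal N},p^0)\subset\pi_1(\mathcal N,p^0)$.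

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0,0) circle (2.3);
\node at (1.9,1.9) {$\partial\mathcal D$};
\draw (-20:1.6) arc (-20:290:1.6) -- (290:0.45) arc (290:-20:0.45) -- cycle;
\draw[dashed] (-10:1.3) arc (-10:100:1.3) -- (100:0.72) arc (100:-10:0.72) -- cycle;
\draw[dashed] (170:1.3) arc (170:280:1.3) -- (280:0.72) arc (280:170:0.72) -- cycle;
\foreach \k in {0,90,180,270} {\fill (\k:1) circle (1.6pt);}
\draw (0,0) circle (2pt);
\node at (0.2,-0.2) {\scriptsize $O$};
\node at (45:1.0) {\scriptsize $\mathbb D_{12}$};
\node at (225:1.0) {\scriptsize $\mathbb D_{34}$};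
\node at (135:1.95) {$\mathbb D$};
\begin{scope}[xshift=4.3cm]
\foreach \k in {0,1.4,2.8,4.3,5.7,7.1} {\fill (\k,0) circle (2pt);}
\draw (-0.4,0) circle (0.4);
\draw (7.5,0) circle (0.4);
\draw (0,0) -- (2.8,0);
\draw (4.3,0) -- (7.1,0);
\draw (2.8,0) to[bend left=50] (4.3,0);
\draw (2.8,0) to[bend right=50] (4.3,0);
\draw (1.4,0) -- (1.4,-0.9);
\draw (5.7,0) -- (5.7,-0.9);
\node at (-0.4,0.7) {$\ell_+$};
\node at (7.5,0.7) {$\ell_-$};
\node at (0.7,0.3) {$e_+$};
\node at (2.1,0.3) {$d_+$};
\node at (3.55,0.7) {$c_1$};
\node at (3.55,-0.7) {$c_3$};
\node at (5.0,0.3) {$d_-$};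
\node at (6.4,0.3) {$e_-$};
\end{scope}
\end{tikzpicture}
\caption{Left: the disc $\mathcal D$ in the cubic $E$, with the point at infinity $O$, the four branch points, and the discs $\mathbb D\supset\mathbb D_{12}\cup\mathbb D_{34}$. Right: the graph of the resulting pants decomposition of the Milnor fiber of $T_7$ (genus $3$, two boundary components). Vertices are pairs of pants, edges are cutting curves, and the two free edges are the boundary components.}
\label{fig}
\end{figure}

\section{Transporting the local groups along the stratum}\label{sec:local}

The map $\Theta$ moves both cusps of $X_{s_p}$ in the same way. To obtain elements of $\pi_1(\mathbf C^7\setminus D)$ that involve only one cusp, and to see that they commute with the loops coming from $\mathcal N$, we leave $\mathcal L$ and use versality.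

\begin{definition}
Let $p\in\widetilde{\mathcal N}$ and let $W_\pm\subset\mathbf C^3$ be disjoint open neighborhoods of the cusps $P_\pm(p)$. A \emph{good neighborhood} of $s_p$ (with respect to $W_\pm$) is an open $V\ni s_p$ in $\mathbf C^7$ such that
\begin{enumerate}
\item[(G1)] for $s\in V$ all singular points of $X_s$ lie in $W_+\cup W_-$; we put $D_\pm=\{s\in V: X_s\text{ has a singular point in }W_\pm\}$, so $D\cap V=D_+\cup D_-$;
\item[(G2)] there is a biholomorphic map $(\psi,\varphi_+,\varphi_-)$ from $V$ to (a ball in $\mathbf C^3$) $\times\,G_{c'}\times G_{c'}$, for some $c'$, with $D_\pm=\varphi_\pm^{-1}(\Delta)$.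
\end{enumerate}
\end{definition}

For given $W_\pm$ the point $s_p$ has arbitrarily small good neighborhoods. Indeed, singular points stay in a compact set (Lemma~\ref{lem:global}(iii)) and the set of pairs ($s$, singular point of $X_s$) is closed, so for $s$ near $s_p$ all singular points of $X_s$ are close to $P_+(p)$ or $P_-(p)$; this gives (G1). For (G2) let $\varphi_\pm$ be the classifying map for $P_\pm(p)$, the base of the semi-universal deformation of $A_2$ being given the coordinates $g$. For $s$ near $s_p$ there is a singular point of $X_s$ near $P_\pm(p)$ iff $\varphi_\pm(s)\in\Delta$, and by openness of versality $(\varphi_+,\varphi_-)$ is a submersion, which we complete by $\psi$ to a chart.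

By (G2), $V\setminus D\simeq(G_{c'}\setminus\Delta)\times(G_{c'}\setminus\Delta)$, and $\varphi_\pm:V\setminus D_\pm\to G_{c'}\setminus\Delta$ is a homotopy equivalence. So, for any base point, inclusion induces an isomorphism
\begin{equation}\label{eq:product}
\pi_1(V\setminus D)\ \cong\ \pi_1(V\setminus D_+)\times\pi_1(V\setminus D_-).
\end{equation}
The sets $D_\pm$ are intrinsic. Let $V$ be a good neighborhood with respect to $W_\pm$, and let $p'\in\widetilde{\mathcal N}$ satisfy $s_{p'}\in V$ and $P_\pm(p')\in W_\pm$ (for $V$ a good neighborhood of $s_p$ this holds for $p'$ near $p$). Then for every good neighborhood $V'\subset V$ of $s_{p'}$ with respect to neighborhoods $W'_\pm\subset W_\pm$ of $P_\pm(p')$ we have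
\begin{equation}\label{eq:intrinsic}
D'_\pm=D_\pm\cap V' ,
\end{equation}
because for $s\in V'$ all singular points of $X_s$ lie in $W'_+\cup W'_-$, and $W'_\pm\cap W_\mp=\emptyset$.

\subsection{Separating the two cusps}

Let $K\subset\widetilde{\mathcal N}$ be compact and connected with $p^0\in K$, and let $V_0$ be a given good neighborhood of $s_{p^0}$. By compactness there are finitely many compact sets $K_j\subset K$, $j=0,1,\dots$, whose interiors in $K$ cover $K$, with $p^0$ in the interior of $K_0$, and good neighborhoods $V_j$ (with $V_0$ the given one), with respect to $W_{j,\pm}$, such that $s_p\in V_j$ and $P_\pm(p)\in W_{j,\pm}$ for $p\in K_j$. Since $\Theta(K_j\times\{0\})\subset V_j$, and by Lemma~\ref{lem:theta}(iii), there is $c>0$ with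
\begin{equation}\label{eq:c}
\Theta(K_j\times G_c)\subset V_j\ \text{ for all }j,\qquad \Theta(K\times(G_c\setminus\Delta))\cap D=\emptyset .
\end{equation}

\begin{definition}
Let $p\in K_j$ and let $\omega$ be a loop in $G_c\setminus\Delta$ based at $g$. Let $J^j_+(p,\omega)\in\pi_1(V_j\setminus D,\Theta(p,g))$ be the element that corresponds under \eqref{eq:product} to $([\Theta(p,\omega)],1)$, and $J^j_-(p,\omega)$ the one that corresponds to $(1,[\Theta(p,\omega)])$.
\end{definition}

Thus $J^j_+$ moves the cusp $+$ as $\Theta(p,\omega)$ does and leaves the cusp $-$ alone. By construction $J^j_\pm(p,\omega)$ is multiplicative in $\omega$, and every $J^j_+(p,\omega)$ commutes with every $J^j_-(p,\omega')$ for $\omega,\omega'$ with the same base point. Moreover: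

\smallskip\noindent
\emph{Transport.} Let $p_\theta\in K_j$ and loops $\omega_\theta$ in $G_c\setminus\Delta$ based at $g_\theta$ depend continuously on $\theta\in[0,1]$. Then the path $\Theta(p_\theta,g_\theta)$ of base points carries $J^j_\pm(p_0,\omega_0)$ to $J^j_\pm(p_1,\omega_1)$. Indeed, in $V_j\setminus D_\pm$ the loops $\Theta(p_\theta,\omega_\theta)$ form a free homotopy along this path, a trivial class stays trivial, and \eqref{eq:product} determines the result.

\begin{lemma}\label{lem:welldef}
For $p\in K_j\cap K_k$, the images of $J^j_\pm(p,\omega)$ and $J^k_\pm(p,\omega)$ in $\pi_1(\mathbf C^7\setminus D,\Theta(p,g))$ agree.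
\end{lemma}

\begin{proof}
By transport with $p$ fixed and $\omega$ replaced by $\lambda\cdot\omega$, $0<\lambda\le1$, along the same path $\Theta(p,\lambda\cdot g)$ for $j$ and $k$, it suffices to prove this for $\lambda\cdot\omega$ with $\lambda$ small. Let $V'\subset V_j\cap V_k$ be a good neighborhood of $s_p$ with respect to neighborhoods $W'_\pm\subset W_{j,\pm}\cap W_{k,\pm}$ of $P_\pm(p)$; then \eqref{eq:intrinsic} holds with respect to both $V_j$ and $V_k$. For small $\lambda$ the loop $\Theta(p,\lambda\cdot\omega)$ lies in $V'$. The class in $\pi_1(V'\setminus D)$ corresponding to $([\Theta(p,\lambda\cdot\omega)],1)$ under \eqref{eq:product} for $V'$ maps to $J^j_+(p,\lambda\cdot\omega)$ in $V_j\setminus D$ and to $J^k_+(p,\lambda\cdot\omega)$ in $V_k\setminus D$, by \eqref{eq:intrinsic}. So these have the same image in $\pi_1(\mathbf C^7\setminus D)$. The argument for $J_-$ exchanges the two factors.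
\end{proof}

We write $J_\pm(p,\omega)$ for the common image.

\begin{lemma}\label{lem:commute}
Fix $g^*\in G_c\setminus\Delta$. For every loop $\eta$ in $K$ at $p^0$ and every loop $\omega$ in $G_c\setminus\Delta$ at $g^*$, the class of $\Theta(\eta,g^*)$ commutes with $J_\pm(p^0,\omega)$ in $\pi_1(\mathbf C^7\setminus D,\Theta(p^0,g^*))$.
\end{lemma}

\begin{proof}
Subdivide $\eta$ into pieces, each in one $K_j$. By transport on each piece and Lemma~\ref{lem:welldef} at the subdivision points, the path $\Theta(\eta,g^*)$ carries $J_\pm(p^0,\omega)$ to $J_\pm(p^0,\omega)$, that is, conjugation by its class fixes $J_\pm(p^0,\omega)$. The labels $\pm$ return to themselves since $\eta$ is closed in $\widetilde{\mathcal N}$; a loop that is closed only in $\mathcal N$ could exchange $J_+$ and $J_-$.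
\end{proof}

\section{Eight commuting elements: proof of $H(3,3)$}\label{sec:eight}

We take three loops in the stratum, two local elements at each cusp, and the orbit loop. After fixing the choices we describe one curve $X_{s_*}$ near the stratum, cut it into pairs of pants, and compute the monodromy of the eight elements on it.

\subsection{Choices}\label{ss:choices}

The choices are made in the following order.

(1) Let $K\subset\widetilde{\mathcal N}$ be compact and connected, containing loops at $p^0$ representing $a_{12},a_{34},z$ and homotopies showing that they commute.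

(2) Let $\mathcal A=\{\varepsilon_0\le|t|\le R'\}$ be such that $\mathbb D\subset\mathrm{int}\,\mathcal A$ and all configurations in $K$, and in homotopies in $\mathcal P$ from the chosen loops to $A_{12},A_{34},Z$, lie in $\mathrm{int}\,\mathcal A$.

(3) Let $m=|X|^4+|v|^6$ and $\mathcal M=\{m\le\varepsilon_1\}\subset\mathbf C^2$. On $E_0$ we have $m=2|t|^{-12}$, so $E_0\cap\mathcal M$ is $\{|t|\ge R\}$ together with the cusp, $R=(2/\varepsilon_1)^{1/12}$. Take $\varepsilon_1$ so small that $R>R'$ and $\varepsilon_1^{1/3}<\frac12$. In the $s$-dependent coordinates of Section~\ref{sec:theta} put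
\[
U_\pm=\{(X,v)\in\mathcal M,\ |\delta\mp i|\le\tfrac12\}.
\]
These two sets are disjoint. For $s=s_{p^0}$ we have $f=v^2-1$ by Example~\ref{ex:p0}. On $\mathcal M$, $|v^2|\le\varepsilon_1^{1/3}<\frac12$. If $\delta^2=-(1+\xi)$ with $|\xi|<\frac12$, then $\delta=\pm i\sqrt{1+\xi}$ and
\[
\bigl|\sqrt{1+\xi}-1\bigr|=|\xi|\big/\bigl|\sqrt{1+\xi}+1\bigr|\le|\xi|<\tfrac12 ,
\]
as $\sqrt{1+\xi}$ has positive real part. So the part of $X_{s_{p^0}}$ over $\mathcal M$ lies in $U_+\cup U_-$, one copy of $E_0\cap\mathcal M$ in each, off the faces $|\delta\mp i|=\frac12$, and it is transverse to the faces over $\partial\mathcal M$.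

(4) Fix neighborhoods $W_\pm$ of the cusps $P_\pm(p^0)$ with compact closure in $\mathrm{int}\,U_\pm$ (for $s=s_{p^0}$), and a good neighborhood $V_0$ of $s_{p^0}$ with respect to $W_\pm$ so small that for $s\in V_0$: $W_\pm\subset\mathrm{int}\,U_\pm$; $X_s$ avoids the faces $|\delta\mp i|=\frac12$ of $U_\pm$; and $X_s$ is smooth along, and transverse to, the other face. All singular points of $X_s$ lie in $W_+\cup W_-$, so $X_s\cap U_\pm$ is singular iff $s\in D_\pm$. By (G2), $V_0$ is contractible.

(5) Choose $c$ as in \eqref{eq:c}, and so small that moreover, for all $g\in G_c$, the curve $E_g$ is transverse to $\partial\mathcal M$ and $|f+1|<\frac12$ on $\mathcal M$ for the function $f$ with coefficients $\Theta(p^0,g)$; both hold for $g=0$. By the estimate in (3), $X_{\Theta(p^0,g)}\cap U_\pm$ then is one sheet over $E_g\cap\mathcal M$, for every $g\in G_c$. Finally choose $g^*\in G_c\setminus\Delta$ sufficiently small, and put $s_*=\Theta(p^0,g^*)\in V_0$.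

\subsection{The elements}

In $\pi_1(\mathbf C^7\setminus D,s_*)$ take
\begin{itemize}
\item $\Theta(a_{12},g^*)$, $\Theta(a_{34},g^*)$, $\Theta(z,g^*)$;
\item $\mathsf f_\pm=J_\pm(p^0,\beta_1)$ and $\mathsf e_\pm=J_\pm(p^0,(\beta_1\beta_2)^6)$, where $\beta_1,\beta_2$ are the standard generators of $\pi_1(G_c\setminus\Delta,g^*)\cong B_3$;
\item the orbit loop $\zeta$ of $s_*$.
\end{itemize}
These eight elements commute pairwise: the first three because $\Theta(\cdot,g^*)$ maps $K$ to $\mathbf C^7\setminus D$; $\mathsf f_\pm,\mathsf e_\pm$ among themselves because $J_+$'s commute with $J_-$'s, $J_\pm(p^0,\cdot)$ is multiplicative, and $(\beta_1\beta_2)^6$ is central in $B_3$; the first three with $\mathsf f_\pm,\mathsf e_\pm$ by Lemma~\ref{lem:commute}; and $\zeta$ is central.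

By Lemma~\ref{lem:global} everything may be moved by scaling into a small ball $S$; the curve $C:=X_{s_*}$ becomes a Milnor fiber $F$ with open collars attached, the orbit loop of $s_*$ becomes an orbit loop in $S\setminus D$, and the monodromy of the affine curves in $\mathrm{Mod}(C)=\mathrm{Mod}(F^\circ)$ is $\rho$ followed by $\mathrm{Mod}(F,\partial F)\to\mathrm{Mod}(F^\circ)$.

\subsection{The curve and its pants system}

Let $E=E_{g^*}\cup\{O\}$ be the complete elliptic curve, $O=\{t=0\}$. Then $C$ is the double cover of $E\setminus O$ given by $\delta^2=f_{p^0,g^*}$, branched over the four points $p^0_i$. We show that the curves named in Figure~\ref{fig} cut $C$ into pairs of pants.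

\emph{The two tori.} For $0<\lambda\le1$ the weighted scaling $(X,v)\mapsto(\lambda^3X,\lambda^2v)$ maps $E_g$ to $E_{\lambda\cdot g}$ and multiplies $m$ by $\lambda^{12}$. For all $g\in G_c$ the curve $E_g$ is transverse to $\{m=\varepsilon_1\}$; scaling down shows that $E$ is transverse to $\{m=e\}$ for all $e\ge\varepsilon_1$. Hence $E\setminus(\mathrm{int}\,\mathcal M\cup O)$ is $\partial\times[\varepsilon_1,\infty)$, where $\partial=E\cap\partial\mathcal M$ is one circle, like $\{|t|=R\}\subset E_0$. So
\[
\mathcal D=(E\setminus\mathrm{int}\,\mathcal M)\cup O
\]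
is a disc and $E\cap\mathcal M$ is a one-holed torus. By (5), $C$ consists over $E\cap\mathcal M$ of two copies $T_\pm=C\cap U_\pm$ of this torus. Let $e_\pm=\partial T_\pm$, and let $\ell_\pm\subset T_\pm$ be the vanishing cycle of $\beta_1$, that is, the preimage in $T_\pm\cong E\cap\mathcal M$ of the arc in the $v$-plane joining the two roots of $v^3+Av+B$ exchanged by $\beta_1$. It is nonseparating and cuts $T_\pm$ into a pair of pants.

\emph{The disc.} $\mathcal D$ contains an embedded image of $\{|t|\le R'\}$. Indeed, as $g^*\to0$, $\wp-t^{-2}$ and $\wp'+2t^{-3}$ tend to $0$ uniformly on $|t|\le R'$. So for any given $\kappa_0>0$ and $g^*$ small, we have on $0<|t|\le R'$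
\[
m\ \ge\ (|t|^{-3}-\kappa_0)^4+(|t|^{-2}-\kappa_0)^6\ \ge\ (R'^{-3}-\kappa_0)^4+(R'^{-2}-\kappa_0)^6\ >\ 2R^{-12}=\varepsilon_1
\]
if $\kappa_0$ is small, since $R'<R$. The map is injective there because the nonzero periods exceed $2R'$ in absolute value. In particular $\mathbb D\subset\mathcal D\setminus O$.

\emph{Outer pants.} $\mathcal D\setminus(\mathrm{int}\,\mathbb D\cup O)$ is a pair of pants (one end being the puncture $O$). The cover is trivial over it: $\partial\mathbb D$ encircles four branch points, and $f\sim t^{-4}$ at $O$. So there are two pairs of pants over it, each with one puncture and bounded by one of $e_+,e_-$ and one lift of $\partial\mathbb D$. Let $d_\pm$ be the lift on the piece bounded by $e_\pm$.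

\emph{Inner pants.} $\mathbb D\setminus\mathrm{int}(\mathbb D_{12}\cup\mathbb D_{34})$ is a pair of pants whose boundary curves encircle $4$, $2$, $2$ branch points. The cover is trivial over it and gives two pairs of pants. The preimages of $\mathbb D_{12}$ and $\mathbb D_{34}$, double covers of discs branched at two points, are annuli, with core curves $c_1$ and $c_3$ respectively.

So $c_1,c_3,d_+,d_-,e_+,e_-,\ell_+,\ell_-$ cut $C$ into $6$ pairs of pants. With the two boundary components they form a pants system $\mathcal C$ of $F$, a surface of genus $3$ with two boundary components.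

\subsection{The monodromy in $\mathrm{Mod}(C)$}

\emph{The first three elements.} Let $\eta$ be one of the chosen loops $a_{12},a_{34},z$ in $K$, parametrized by $\theta\in[0,1]$. Choose an isotopy $h_\theta$ of $E$ supported in $\mathrm{int}\,\mathcal A$ with $h_0=\mathrm{id}$ and $h_\theta(p^0)=\eta(\theta)$. As $f_{\eta(\theta),g^*}$ has simple zeros exactly at $\eta(\theta)$, the functions $P\mapsto f_{\eta(\theta),g^*}(h_\theta(P))/f_{p^0,g^*}(P)$ on $E\setminus\{O,p^0_1,\dots,p^0_4\}$ are a continuous family of maps to $\mathbf C^*$ starting at the constant $1$. So they have a continuous family of square roots $\xi_\theta$ with $\xi_0=1$, and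
\[
H_\theta:C\to X_{\Theta(\eta(\theta),g^*)},\qquad (P,\delta)\mapsto(h_\theta(P),\ \xi_\theta(P)\,\delta),
\]
extended over the branch points by $0\mapsto0$ in the $\delta$-coordinate, is a continuous family of homeomorphisms with $H_0=\mathrm{id}$. Near $O$, $h_\theta=\mathrm{id}$ and both functions $f$ are $t^{-4}(1+\cdots)$, so $\xi_\theta$ extends continuously to $O$ with value $\pm1$, and the value is $1$ by continuity in $\theta$. For $\theta=1$ both functions are $f_{p^0,g^*}$, so $\xi_1^2=1$ near $O$ and $\xi_1=1$ there. Hence the monodromy $H_1$ is the lift of $h_1$ that is the identity near the ends of $C$; the other lift exchanges the two ends.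

Up to isotopy fixing $\partial\mathcal A$ and the marked points, $h_1$ depends only on the class of $\eta$ in the fundamental group of the space of configurations in $\mathrm{int}\,\mathcal A$, and such isotopies lift to isotopies of $C$ that are constant near the ends. By the choice of $\mathcal A$ we may thus replace $\eta$ by $A_{12},A_{34},Z$, which need no longer have sum zero. Then $h_1$ is $T_{\partial\mathbb D_{12}}^{\pm1}$, $T_{\partial\mathbb D_{34}}^{\pm1}$, $T_{\partial\mathbb D}^{\pm1}$ respectively. Each of these curves has two lifts, and the lift of the twist that is the identity near the ends is the product of the twists along both lifts. The two lifts of $\partial\mathbb D_{12}$ are both isotopic to $c_1$, those of $\partial\mathbb D_{34}$ to $c_3$, and those of $\partial\mathbb D$ are $d_\pm$. So the images in $\mathrm{Mod}(C)$ are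
\[
T_{c_1}^{\pm2},\qquad T_{c_3}^{\pm2},\qquad (T_{d_+}T_{d_-})^{\pm1}.
\]

\emph{The elements $\mathsf f_\pm,\mathsf e_\pm$.} Over the contractible $V_0$ the family $X_s\setminus\mathrm{int}(U_+\cup U_-)$ is a smooth family with boundary and trivial ends (Lemma~\ref{lem:global}(iii)), hence trivial. So loops in $V_0\setminus D$ act through their actions on $T_\pm$ rel boundary. By (4), $X_s\cap U_\pm$ is a fiber bundle over $V_0\setminus D_\pm$ with boundary trivialized over $V_0$, so the action on $T_\pm$ depends only on the class in $\pi_1(V_0\setminus D_\pm)$. By definition $J_+(p^0,\omega)$ is trivial in $\pi_1(V_0\setminus D_-)$, and equals $[\Theta(p^0,\omega)]$ in $\pi_1(V_0\setminus D_+)$. So it acts trivially on $T_-$, and on $T_+$, by (5), as the monodromy along $\omega$ of the family $E_g\cap\mathcal M$. This is the monodromy $B_3\to\mathrm{Mod}(T_+,\partial T_+)$ of the double cover $X^2=-(v^3+Av+B)$ of a disc in the $v$-plane: half twists exchanging two roots along an arc lift to Dehn twists along the preimage of the arc. So $\beta_1,\beta_2$ go to Dehn twists of the same handedness along two curves meeting once,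 the first being $\ell_+$. By (M3), and in the same way for $J_-$, we get
\[
\mathsf f_\pm\mapsto T_{\ell_\pm}^{\pm1},\qquad \mathsf e_\pm\mapsto T_{e_\pm}^{\pm1},
\]
where the signs of the exponents are not related to the labels and do not matter.

\subsection{Independence}

By (M2) the seven images just computed generate a free abelian group of rank $7$ in $\mathrm{Mod}(F^\circ)$. By (M1) the images under $\rho$ of the seven elements are the same products in $\mathrm{Mod}(F,\partial F)$ up to boundary twists. By Lemma~\ref{lem:orbit}, $\rho(\zeta)$ is a nontrivial product of boundary twists. So all eight images lie in the free abelian group on $T_c$, $c\in\mathcal C$. They are independent: mapping a relation to $\mathrm{Mod}(F^\circ)$ shows that the seven exponents vanish, and $\rho(\zeta)$ has infinite order. As $\tau+1=8$, this proves $H(3,3)$.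

\section{Adding a branch point: from $Y_{q,r}$ to $Y_{q,r+1}$}\label{sec:induction}

We show that $H(q,r)$ implies $H(q,r+1)$. As the substitution $y\leftrightarrow z$ shows $H(q,r)\Leftrightarrow H(r,q)$, this and $H(3,3)$ prove Proposition~\ref{prop:H}. The idea: $Y_{q,r}$ occurs on a nearby fiber of $Y_{q,r+1}$, so the torus of $Y_{q,r}$ persists; the larger Milnor fiber has new boundary curves, and the orbit loop of $Y_{q,r+1}$ twists along them.

Primes denote objects belonging to $Y_{q,r+1}$; so $\tau'=\tau+1$, $n'=|x|^4+|y|^{2q}+|z|^{2(r+1)}$, $\mathbb B'=\{n'\le\varepsilon\}$.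

\emph{A curve with a point of type $Y_{q,r}$.} Let $s_1\in S'$ have $d_r=\nu\ne0$ small and all other parameters $0$:
\[
X'_{s_1}:\qquad yz=0,\qquad x^2+y^q+z^r(z+\nu)=0 .
\]
At the origin this is $Y_{q,r}$: with $\tilde z=z(z+\nu)^{1/r}$ the second equation is $x^2+y^q+\tilde z^r=0$, and $y\tilde z$ and $yz$ generate the same ideal. There is no other singular point. If $y=z=0$ then $x=0$. Where $z=0$, $y\ne0$, the differential of $yz$ is $y\,dz$ and that of the second equation has $dx$-component $2x\neq0$. Where $y=0$, $z\neq0$, the differential of $yz$ is $z\,dy$; the other has $dx$-component $2x\ne0$ unless $z=-\nu$, and then its $dz$-component is $z^r\ne0$.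

By openness of versality the classifying map from $(S',s_1)$ to the base of the semi-universal deformation of $Y_{q,r}$ is a submersion with one-dimensional fibers, and $D'$ is the preimage of $D$. So near $s_1$ the pair $(S',D')$ is $(S,D)\times$ disc, and the elements $\gamma_0,\dots,\gamma_\tau$ given by $H(q,r)$ yield commuting elements of $\pi_1(S'\setminus D',s)$, $s\notin D'$ near $s_1$.

\emph{The Milnor fibers.} Near the origin and for $s$ near $s_1$ the family $X'$ is the pull-back of the semi-universal family of $Y_{q,r}$. Let $\mathbb B''$ be the preimage, in the total space of $X'$, of a small ball $\{n\le\varepsilon''\}$ for $Y_{q,r}$, where on $X'_{s_1}$ we use the isomorphism $(x,y,z)\mapsto(x,y,\tilde z)$. For $s$ near $s_1$ the curve $X'_s$ is smooth in $\mathbb B'\setminus\mathrm{int}\,\mathbb B''$ and transverse to both boundaries, so the family is trivial there. Thus, for $s\notin D'$,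
\[
F'=X'_s\cap\mathbb B'=F\cup R,\qquad R\cong X'_{s_1}\cap(\mathbb B'\setminus\mathrm{int}\,\mathbb B''),
\]
with $F$ the Milnor fiber of $Y_{q,r}$. The surface $R$ consists of two parts.

(1) On $\{z=0,\ x^2+y^q=0\}$ both $n'$ and $n$ are $2|y|^{2q}$. So this part is the double cover $x^2=-y^q$ of an annulus in the $y$-plane, without branch points: a union of annuli, one for each branch.

(2) On $\{y=0,\ x^2+z^r(z+\nu)=0\}$ the set $\mathbb B''$ is given, near $z=0$, by $2|\tilde z|^{2r}\le\varepsilon''$, and lies over a small disc around $z=0$ not containing $-\nu$. The set $\mathbb B'$ lies over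
\[
\{|z|^{2r}|z+\nu|^2+|z|^{2r+2}\le\varepsilon\}.
\]
For $|z|>|\nu|$ this function increases radially, since for real $\varrho>|\nu|$ and $|\vartheta|=1$ we have $\frac{d}{d\varrho}|\varrho\vartheta+\nu|^2\ge2\varrho-2|\nu|>0$. For $|z|\le2|\nu|$ it is at most $(2|\nu|)^{2r}(3|\nu|)^2+(2|\nu|)^{2r+2}<\varepsilon$, as $|\nu|$ is small compared with $\varepsilon$. So this set is a disc containing $0$ and $-\nu$. Hence this part of $R$ is the double cover $x^2=-z^r(z+\nu)$ of an annulus, branched at the single point $-\nu$. It is connected with Euler characteristic $-1$. Over the inner circle it has one boundary component if $r$ is odd and two if $r$ is even; over the outer circle two if $r$ is odd and one if $r$ is even. So it has three boundary components, and is a pair of pants.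

\emph{The pants system.} The annuli only push boundary curves of $F$ to boundary curves of $F'$, and the inner boundary curves of the new pair of pants are boundary curves of $F$. So
\[
\mathcal C'=\mathcal C\cup\{\text{outer boundary curves of the new pair of pants}\}
\]
is a pants system of $F'$. Since the family is trivial outside $\mathbb B''$, $\rho'(\gamma_j)$ is $\rho(\gamma_j)$ extended by the identity: the same product of powers of $T_c$, $c\in\mathcal C$. By (M2) for $\mathcal C'$ the elements $\rho'(\gamma_0),\dots,\rho'(\gamma_\tau)$ are still independent. Note that some boundary twists of $F$ have become twists along cutting curves of $F'$.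

\emph{The new element.} Add the orbit loop $\zeta'$ of $s$. It is central in $\pi_1(S'\setminus D',s)$, and by Lemma~\ref{lem:orbit} $\rho'(\zeta')$ is a product of boundary twists of $F'$ with nonzero exponents at all boundary components, in particular at the curves of $\mathcal C'\setminus\mathcal C\ne\emptyset$. These do not occur in the $\rho'(\gamma_j)$. So $\rho'(\gamma_0),\dots,\rho'(\gamma_\tau),\rho'(\zeta')$ are independent. Their number is $\tau+2=\tau'+1$, and $H(q,r+1)$ is proved. \hfill$\square$

\begin{remark}
The induction step works for all $q,r\ge2$; the hypothesis $q,r\ge3$ of Theorem~\ref{thm:main}(a) is needed only to start from $T_7$. It cannot be dropped: by Lemma~\ref{lem:obstruction} and the quoted result on $S_\mu$, $H(2,r)$ is false for all $r\ge2$. In the proof of Proposition~\ref{prop:H}, positivity of the weights was used for $T_7$ only, to move loops near the stratum and their homotopies into a small ball; the induction step takes place in a small ball from the start.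
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:end}

\emph{(a)} Let $q,r\ge3$. By Proposition~\ref{prop:H}, $\pi_1(S\setminus D)$ contains $\mathbf Z^{\tau+1}$. The space $S\setminus D$ is the complement of a hypersurface $\{h=0\}$ in a ball of $\mathbf C^\tau$, hence a connected Stein manifold of dimension $\tau$. Lemma~\ref{lem:obstruction} gives $\pi_i(S\setminus D)\ne0$ for some $2\le i\le\tau$.

\emph{(b)} For $T_7,T_8,T_9$ all weights are positive. By Lemma~\ref{lem:global}, $S\setminus D\simeq M:=\mathbf C^\mu\setminus D$ with $D=\{h=0\}$, where $h$ is a quasi-homogeneous polynomial of degree $N>0$. By Euler's relation $dh\ne0$ where $h\neq0$, so $\{h=1\}$ is smooth. Let $M_1$ be one of its components, an affine variety of dimension $\mu-1$. Since $h(\lambda\cdot m)=\lambda^N$ for $h(m)=1$, the map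
\[
\mathbf C^*\times\{h=1\}\to M,\qquad(\lambda,m)\mapsto\lambda\cdot m,
\]
is an $N$-sheeted covering, and, $M$ being connected, its restriction $\mathbf C^*\times M_1\to M$ is a finite covering. Hence $\pi_i(M)=\pi_i(M_1)$ for $i\ge2$. A finite-index subgroup of $\mathbf Z^{\mu+1}\subset\pi_1(M)$, again isomorphic to $\mathbf Z^{\mu+1}$, lies in $\mathbf Z\times\pi_1(M_1)$. The kernel of its projection to $\pi_1(M_1)$ lies in $\mathbf Z$, so the image is a finitely generated abelian group of rank at least $\mu$, and $\pi_1(M_1)\supset\mathbf Z^\mu$. Lemma~\ref{lem:obstruction} for $M_1$, with $n=\mu-1$, gives $\pi_i(M)=\pi_i(M_1)\neq0$ for some $2\le i\le\mu-1$.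

\emph{(c)} If $\min(q,r)\ge3$, then $S\setminus D$ is not a $K(\pi,1)$ by (a). If $\min(q,r)=2$, then up to exchanging $y$ and $z$ the singularity is $S_\mu$ with $\mu=\max(q,r)+3\ge5$, and $S\setminus D$ is a $K(\pi,1)$ by the quoted result. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{FM} Farb--Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{HL} Hamm--L\^e, 1973 (Zariski--Lefschetz theorem).

\bibitem{Lo} Looijenga, \emph{Isolated singular points on complete intersections}.

\bibitem{TE} \emph{Torus embeddings and deformations of simple singularities of space curves}, \url{http://archive.ymsc.tsinghua.edu.cn/pacm_download/117/6391-11511_2006_Article_BF02392593.pdf}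

\end{thebibliography}

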